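# Additive functions that cancel along $k$ consecutive integers

## 1. One group that carries every solution

Fix an integer $k\ge 1$. Let $\Gamma$ be the free abelian group on the symbols $[\nu,p^\alpha]$, where $0\le\nu<k$, $p$ is a prime and $\alpha\ge1$. For $n\in\mathbb N$ put $[\nu,n]=\sum_{p^\alpha\| n}[\nu,p^\alpha]$, so $[\nu,1]=0$. Define
$$G=\Gamma\Big/\Big\langle\ \sum_{\nu<k}[\nu,n+\nu]\ :\ n\in\mathbb N\Big\rangle ,\qquad \Phi_\nu(n)=\text{the class of }[\nu,n]\text{ in }G .$$
By construction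
$$\Phi_\nu(mn)=\Phi_\nu(m)+\Phi_\nu(n)\quad(\gcd(m,n)=1),\qquad \sum_{\nu<k}\Phi_\nu(n+\nu)=0\quad(n\in\mathbb N). \tag{1}$$

Here is what this group is for. Let $\mathbb T=\mathbb R/\mathbb Z$. A function $F:\mathbb N\to A$ into an abelian group is *additive* if $F(mn)=F(m)+F(n)$ whenever $\gcd(m,n)=1$. It is determined by its values at prime powers, which can be prescribed freely, and $F(1)=0$. Let $\mathcal A_T$ be the set of additive functions $\mathbb N\to\mathbb T$, and let $\mathcal L_0$ be the group of $k$-tuples $(F_0,\dots,F_{k-1})$ of elements of $\mathcal A_T$ with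
$$F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)=0\qquad(n\in\mathbb N). \tag{2}$$
We say that $F\in\mathcal A_T$ is of *finite support* if there is $P$ with $F(p^\alpha)=0$ for all primes $p>P$ and all $\alpha\ge1$. The following conjecture is posed in "Research Problems in Number Theory II": *if (2) holds, then each $F_\nu$ is of finite support, and $\mathcal L_0$ is a finite dimensional $\mathbb Z$-module.*

The second assertion needs interpretation. For $k\ge3$ let $F(2^\alpha)=a$ for all $\alpha\ge1$ and $F(p^\alpha)=0$ for odd $p$. Since $n$ and $n+2$ have the same parity, $(F,0,-F,0,\dots,0)\in\mathcal L_0$ for every $a\in\mathbb T$, so $\mathcal L_0$ contains copies of $\mathbb T$ and is not finitely generated. "Finite dimensional" means: there is a finite $S\subset\mathbb N$ such that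
$$\mathcal L_0\to\mathbb T^{k|S|},\qquad (F_\nu)\mapsto(F_\nu(m))_{0\le\nu<k,\ m\in S}$$
is injective, that is, finitely many values determine a solution.

More generally, a $k$-tuple of additive $A$-valued functions is the same thing as a homomorphism $\Gamma\to A$, and (2) says exactly that this homomorphism factors through $G$. So the $A$-valued solutions are the tuples $(\kappa\circ\Phi_\nu)_\nu$ with $\kappa\in\operatorname{Hom}(G,A)$, and in particular $\mathcal L_0=\operatorname{Hom}(G,\mathbb T)$. If $G$ is generated by finitely many of the elements $\Phi_\nu(p^\alpha)$, then a homomorphism on $G$ is determined by finitely many values, which is the second assertion. If $\Phi_\nu(p^\alpha)=0$ in $G$ for all large $p$, the first assertion holds for all solutions simultaneously. Both things will be proved.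

**Theorem 1.** Let $k\ge1$ and $(F_0,\dots,F_{k-1})\in\mathcal L_0$. Then $F_\nu(p^\alpha)=0$ for all $\nu$, all primes $p>k$ and all $\alpha\ge1$. For $p\le k$, $F_\nu(p^\alpha)$ is the same for all $\alpha\ge1$ with $p^\alpha\ge k$. Hence each $F_\nu$ has finite support, and an element of $\mathcal L_0$ is determined by the finitely many values $F_\nu(p^\alpha)$, $p\le k$, $1\le\alpha\le s_p$, where $s_p\ge1$ is least with $p^{s_p}\ge k$.

**Theorem 2.** For $k\ge2$, $(F_\nu)\in\mathcal L_0$ if and only if $F_\nu(p^\alpha)=0$ for all $p>k$ and, for every prime $p\le k$, there is $c_p\in\mathbb T$ with $\sum_{j<k}F_j(p^{v_p(n+j)})=c_p$ for all $n\in\mathbb N$, and $\sum_{p\le k}c_p=0$. Moreover $\mathcal L_0\cong\mathbb T^{r_k}$ with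
$$r_k=-1+\sum_{p\le k}\bigl((s_p-1)k+1-m_p\bigr),\qquad m_p=\min(p^{s_p-1},\,p^{s_p}-k).$$
For any abelian group $A$, the group of $k$-tuples of additive $A$-valued functions with $\sum_\nu F_\nu(n+\nu)=0$ for all $n$ is $\cong A^{r_k}$. The only *completely* additive solutions are $0$, and every vector in $(\mathbb Q_{>0})^k$ is a finite product of vectors $(n,n+1,\dots,n+k-1)^{\pm1}$.

So the conjecture is true, in both assertions, for every $k\ge1$.

The group $G$ is useful because averages over all solutions detect *exact* vanishing in $G$. Write $e(x)=e^{2\pi ix}$. The group $K=\mathcal L_0=\operatorname{Hom}(G,\mathbb T)$ is a closed subgroup of a countable product of copies of $\mathbb T$ (coordinates $(\nu,p^\alpha)$), so it is a compact metrizable group. Let $\mu$ be its Haar probability measure.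

**Lemma 3.** For $g\in G$, $\int_K e(\kappa(g))\,d\mu(\kappa)$ equals $1$ if $g=0$ and $0$ if $g\ne0$.

*Proof.* The map $\kappa\mapsto\kappa(g)$ is a finite integer combination of coordinates, so it is continuous. The case $g=0$ is clear. If $g\neq0$, the cyclic group $\langle g\rangle$ has a homomorphism to $\mathbb T$ that is nonzero at $g$. Since $\mathbb T$ is divisible, it extends to some $\kappa_0\in K$ with $\kappa_0(g)\ne0$. Translating the integral $I$ by $\kappa_0$ gives $I=e(\kappa_0(g))I$, so $I=0$. $\square$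

## 2. The cases $k=1,2,3$, and where elimination stops

For $k=1$, (2) reads $F_0(n)=0$, so $\mathcal L_0=0$ and both assertions hold.

Let $k=2$: $F_0(n)+F_1(n+1)=0$. Put $x=F_0(2)$, $y=F_0(3)$. From $n=1,2,3$: $F_1(2)=0$, $F_1(3)=-x$, $F_1(4)=-y$. From $n=5$: $F_0(5)=-F_1(2)-F_1(3)=x$. From $n=6$: $F_1(7)=-x-y$. From $n=4$: $F_1(5)=-F_0(4)$. From $n=14$: $x+F_0(7)-x-F_0(4)=0$, so $F_0(7)=F_0(4)$. From $n=20$: $F_0(4)+x-x-(x+y)=0$, so $F_0(4)=F_0(7)=x+y$ and $F_1(5)=-x-y$. Next, $n=10,11,13,7$ give $F_1(11)=-2x$, $F_0(11)=-F_1(3)-F_1(4)=x+y$, $F_0(13)=-F_1(2)-F_1(7)=x+y$ and $F_1(8)=-x-y$. Then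
$$n=21:\ y+(x+y)+0-2x=0,\qquad n=39:\ y+(x+y)-(x+y)-(x+y)=0 .$$
The second says $x=0$ (and the first says $x=2y$). Finally $n=35$ reads $F_0(5)+F_0(7)+F_1(4)+F_1(9)=0$, i.e. $F_1(9)=-2x=0$, and $n=44$ reads $F_0(4)+F_0(11)+F_1(5)+F_1(9)=0$, i.e. $2(x+y)-(x+y)=0$, so $y=0$. All values met so far vanish.

This elimination is the first thing one would try, and it is clear where it stops. It succeeded because several pairs $n,n+1$, such as $44,45$, were built only from prime powers already met. A general relation brings in new prime powers. To treat all primes this way one would need, for every prime power, a supply of relations in which it stands together only with earlier ones, and for $k$ consecutive integers at once. The relations (2) do not provide such a supply.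

For $k=3$ there are nonzero solutions. Take $a,b,c\in\mathbb T$ and, for all $\alpha\ge 2$, $\beta\ge1$,
$$F_0(2)=a,\quad F_2(2)=b,\quad F_0(2^\alpha)=c-b,\quad F_2(2^\alpha)=c-a,\quad F_1(2^\beta)=c,\quad F_j(3^\beta)=-c\ (j=0,1,2),$$
and $F_j(p^\beta)=0$ for $p>3$. Exactly one of $n,n+1,n+2$ is divisible by $3$, which contributes $-c$. If $n$ is odd, only $n+1$ is even, contributing $c$. If $n$ is even, exactly one of $n,n+2$ is divisible by $4$, contributing $a+(c-a)$ or $(c-b)+b$, so $c$ again. The total is $0$: a three-parameter family, in agreement with $r_3=3$. Indeed $s_2=2$, $m_2=\min(2,1)=1$, $s_3=1$, $m_3=0$, so $r_3=-1+(3+1-1)+1=3$. In the same way $r_2=-1+1=0$, and $r_4=-1+(4+1-0)+(4+1-3)=6$.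

## 3. Smallness is not enough; exact relations for dilated shifts

The analytic input will be a theorem on correlations of multiplicative functions. Applied to $g_\nu=e(F_\nu)$ for a *single* solution, it says that suitable logarithmic averages of $\prod_\nu g_\nu(n+\nu a)$ are almost periodic in $a$. At $a=1$ the product is identically $1$, so for all $a\equiv1$ modulo some $q$ we learn that $\sum_\nu F_\nu(n+\nu a)$ is *close to* $0$ in $\mathbb T$ for most $n$.

Closeness to $0$ cannot suffice. For $k=2$ and real $t\ne0$ let $F_0(n)=t\log n$, $F_1(n)=-t\log n$ modulo $1$. Both are additive, and $F_0(n)+F_1(n+a)=-t\log(1+a/n)\to0$ for every $a$. Yet they are not of finite support: if $t\log p$ and $t\log p'$ were integers for two primes $p\ne p'$, they would be nonzero integers, $\log p/\log p'$ would be rational, and $p^u=p'^v$ with $u,v\ge1$, against unique factorization. An argument that keeps only smallness would prove something false.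

The remedy is to integrate over all solutions at once. Call $n$ *$a$-good* if $\sum_\nu\Phi_\nu(n+\nu a)=0$ in $G$. By (1) every $n$ is $1$-good. By Lemma 3, integrating $e(\sum_\nu\kappa(\Phi_\nu(n+\nu a)))$ over $\kappa\in K$ gives exactly $1$ if $n$ is $a$-good and $0$ if not. So if the *integral* of the correlation is close to $1$, then *most $n$ are $a$-good*, an exact statement in $G$.

To see which $a$ to expect, take the $k=3$ family. If $\gcd(a,6)=1$, then $n,n+a,n+2a$ are distinct mod $3$, contributing $-c$. If $n$ is odd, only $n+a$ is even, contributing $c$. If $n$ is even, then $n,n+2a$ are even and differ by $2a\equiv2$ mod $4$, contributing $c$. So the sum vanishes for each member of the family. If $a=2$ and $n$ is odd, all three numbers are odd and exactly one is divisible by $3$. The sum is $-c$, which is nonzero for $c=\frac12$, so $n$ is not $2$-good. Congruence conditions on $a$ are therefore necessary.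

The proof runs as follows. Exact relations for many $a\equiv1\ (q)$ are combined to cancel all but one $\Phi_\nu$. What remains is that iterated differences of $\Phi_\nu$ vanish for most arguments, so $\Phi_\nu$ is, on most short progressions, a polynomial with values in $G$ (Sections 5, 6). After dividing $G$ by the values at prime powers $\le Y$, there are enough zeros to force these polynomials to vanish, and a growth argument in the scale kills the quotient, so $G$ is finitely generated (Section 9). It then remains to study homomorphisms $G\to\mathbb T$ of finite order (Section 10).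

**From now on $k\ge2$ and $d=k-1\ge1$.**

## 4. Logarithmic probability and the quoted theorems

For $W\ge10$ and $X\ge W$ let $\mathbb P_X=\mathbb P_{X,W}$ be the probability measure on the integers $n\in[X/W,X]$ with weights $\frac1{nN_X}$, where $N_X=\sum_{X/W\le n\le X}\frac1n=\log W+O(W/X)$. Its expectation is $\mathbb E_X$.

**(Shift)** *For $|s|\le S$, the laws of $n$ and $n+s$ under $\mathbb P_X$ differ in total variation by $o(1)$ as $X\to\infty$, with $S,W$ fixed.* At a common point $m$ of the supports the masses differ by $\frac1{N_X}|\frac1m-\frac1{m-s}|\ll SW^2/X^2$, and there are at most $X+1$ such points. The at most $2S$ other points have mass $\ll W/X$ each. In particular $\mathbb P_X(n+s\in\mathcal S)=\mathbb P_X(n\in\mathcal S)+o(1)$ uniformly over all sets $\mathcal S$.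

**(Divisibility)** *$\mathbb P_X(r\mid n)\le 2/r$ for all $r\ge1$ and $X\ge X_0(W)$.* With $u=X/r$, $\mathbb P_X(r\mid n)=\frac1{rN_X}\sum_{m\in[u/W,u]}\frac1m$. If the sum is nonempty with least term $m_0\ge u/W$, it is at most $\frac1{m_0}+\log\frac u{m_0}\le1+\log W$. As $W\ge10$ and $N_X=\log W+o(1)$, this is at most $2N_X$ for $X$ large. Moreover, if $X/r\ge W$, substituting $n=rn'$ gives $\mathbb P_X(r\mid n,\ n/r\in\mathcal S)=\frac{N_{X/r}}{rN_X}\mathbb P_{X/r}(\mathcal S)$ for every set $\mathcal S$, and $N_{X/r}/N_X=1+o(1)$ as $X/r\to\infty$.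

A function $g:\mathbb N\to\mathbb C$ is multiplicative if $g(1)=1$ and $g(mn)=g(m)g(n)$ for coprime $m,n$. If $F\in\mathcal A_T$, then $e(F)$ is multiplicative of modulus one. A generalized limit functional $\widetilde{\lim}$ is a norm one linear functional on $\ell^\infty(\mathbb N)$ extending $\lim$. Four theorems are quoted.

**(TT)** Tao–Teräväinen, *The structure of logarithmically averaged correlations of multiplicative functions, with applications to the Chowla and Elliott conjectures*, Duke Math. J. 168 (2019), main structure theorem. Let $g_0,\dots,g_{k-1}:\mathbb N\to\{|z|\le1\}$ be multiplicative, $h_\nu\in\mathbb Z$, $1\le\omega_m\le x_m$ with $\omega_m,x_m\to\infty$, and $\widetilde{\lim}$ a generalized limit functional. Then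
$$f(a)=\widetilde\lim_m\frac1{\log\omega_m}\sum_{x_m/\omega_m\le n\le x_m}\frac{g_0(n+ah_0)\cdots g_{k-1}(n+ah_{k-1})}{n}$$
is a uniform limit of periodic functions of $a$.

**(MR)** Matomäki–Radziwiłł, Ann. of Math. 183 (2016), Theorem 1, in the following qualitative form. For every $\eta>0$ there is $h_0(\eta)$, and for each integer $h\ge h_0$ an $X_0(\eta,h)$, such that for real $X\ge X_0$ and multiplicative $f:\mathbb N\to[-1,1]$,
$$\Bigl|\frac1h\sum_{x<n\le x+h}f(n)-\frac1X\sum_{X\le n\le2X}f(n)\Bigr|\le\eta$$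
for all but $\eta X$ integers $x\in[X,2X]$. (Replacing $x\le n\le x+h$ by $x<n\le x+h$ costs $1/h$; rounding $X$ to an integer affects $O(1)$ values of $x$ and changes the long average by $O(1/X)$.)

**(MRT)** Matomäki–Radziwiłł–Tao, *An averaged form of Chowla's conjecture*, Algebra Number Theory 9 (2015), Theorem A.1, in the following qualitative form. For every $\eta>0$ there are $M_0(\eta),h_0(\eta)$, and for integers $h\ge h_0$ an $X_0(\eta,h)$, such that for real $X\ge X_0$ and multiplicative $f$, $|f|\le1$, with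
$$M(f;X):=\inf_{|t|\le X}\sum_{p\le X}\frac{1-\mathrm{Re}\,f(p)p^{-it}}p\ \ge\ M_0,$$
one has $\frac1X\sum_{X\le x<2X}\bigl|\frac1h\sum_{x<n\le x+h}f(n)\bigr|^2\le\eta$, the sum being over integers $x$. (The theorem is stated with $\frac1X\int_X^{2X}|\frac1h\sum_{y\le n\le y+h}f(n)|^2dy$. For integers $x,h$ and $y\in(x,x+1)$ the inner sum is exactly the one over $x<n\le x+h$, so sum and integral differ by $O(1/X)$ from the endpoints.)

**(VK)** The Vinogradov–Korobov bound, e.g. Ford, Proc. London Math. Soc. 85 (2002), Theorem 1: $|\zeta(1+it,u)-u^{-1-it}|\ll(\log t)^{2/3}$ uniformly for $0<u\le1$, $t\ge3$, where $\zeta(s,u)$ is the Hurwitz zeta function.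

## 5. Polynomials with values in an abelian group

**Definition.** For an abelian group $A$ and $d\ge0$ let $\mathrm{Pol}_{<d}(A)$ be the set of $P:\mathbb Z\to A$ of the form $P(i)=\sum_{0\le t<d}\binom it g_t$ with $g_t\in A$. Write $\Delta_hP(i)=P(i+h)-P(i)$.

Since $\Delta_1\binom it=\binom i{t-1}$, such a $P$ satisfies $\Delta_1^dP=0$. Conversely, if $\Delta_1^dP=0$, put $g_t=\Delta_1^tP(0)$. The difference of $P$ and $\sum\binom itg_t$ vanishes at $0,\dots,d-1$ and is killed by $\Delta_1^d$, a recursion with extreme coefficients $\pm1$ that can be run in both directions, so it vanishes on $\mathbb Z$. Hence $\mathrm{Pol}_{<d}(A)$ is a group invariant under shifts. For $h\ge1$, $\Delta_hP(i)=\sum_{0\le l<h}\Delta_1P(i+l)$, so $\Delta_h$ maps $\mathrm{Pol}_{<d}$ to $\mathrm{Pol}_{<d-1}$ for $d\ge1$. Also $\mathrm{Pol}_{<1}$ consists of the constants, $\mathrm{Pol}_{<0}=\{0\}$, and every $Q\in\mathrm{Pol}_{<d-1}$ is $\Delta_1S$ for some $S\in\mathrm{Pol}_{<d}$ (raise the indices $t$ by one).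

Two examples show what differs from real polynomials. In $\mathrm{Pol}_{<2}(\mathbb T)$, $P(i)=i\cdot\frac12$ vanishes at all even $i$ and is not zero. In $\mathrm{Pol}_{<3}(\mathbb Z/2)$, $P(i)=\binom i2$ takes the values $0,0,1,1,0,0,1,1$ at $i=0,\dots,7$: torsion makes polynomials periodic.

**Lemma 4.** Let $d\ge1$.

(a) If $P\in\mathrm{Pol}_{<d}(A)$ vanishes at $d$ consecutive integers, then $P=0$. So a nonzero $P$ has at least $\lfloor N/d\rfloor$ nonzeros in any interval of $N$ integers.

(b) If the coefficients $g_t$ of $P\in\mathrm{Pol}_{<d}(A)$ are killed by $N\ge1$, then $P$ is periodic mod $N\,d!$.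

(c) There is $R=R(d)$ such that if $N\ge256d$, $P\in\mathrm{Pol}_{<d}(A)$ has at least $N/8$ zeros in $[1,N]$, and every class mod $R$ contains a zero of $P$, then $P=0$.

*Proof.* (a) Shift so that the zeros are $0,\dots,d-1$. Then $g_t=\Delta_1^tP(0)=0$ for all $t<d$. For the second statement cut off $\lfloor N/d\rfloor$ disjoint blocks of $d$ consecutive integers.

(b) Let $R'=N\,d!$. For $1\le l<d$, $\binom{R'}l=\frac{R'}l\binom{R'-1}{l-1}$ is divisible by $N$, since $l\mid d!$. By Vandermonde's identity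
$$P(i+R')-P(i)=\sum_{t<d}\Bigl(\sum_{1\le l\le t}\binom{R'}l\binom i{t-l}\Bigr)g_t=0 .$$

(c) Split $[1,N]$ into $\lfloor N/(16d)\rfloor$ blocks of length $16d$ and a remainder shorter than $16d$. If every block had at most $d-1$ zeros, the total would be at most $\frac{(d-1)N}{16d}+16d<\frac N{16}+\frac N{16}=\frac N8$, a contradiction. So there are $b$ and $0\le i_1<\dots<i_d<16d$ with $P(b+i_s)=0$. Write $P(b+i)=\sum_{t<d}\binom itg_t$. The integer matrix $\bigl(\binom{i_s}t\bigr)_{s,t}$ has determinant $\delta$ with $\delta\prod_{t<d}t!=\prod_{s<s'}(i_{s'}-i_s)\ne0$ (column operations reduce it to a Vandermonde determinant). Each factor $i_{s'}-i_s$ lies in $[1,16d)$ and divides $(16d)!$, and there are at most $d^2$ factors, so $\delta\mid T:=((16d)!)^{d^2}$. Multiplying the system $\sum_t\binom{i_s}tg_t=0$ by the adjugate matrix gives $\delta g_t=0$, hence $Tg_t=0$ for all $t$. Put $R=T\,d!$. By (b), $P$ is $R$-periodic. It has a zero in every class mod $R$, so $P=0$. $\square$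

The next lemma is the passage from "most $d$-fold differences vanish" to "mostly equal to a polynomial on most short progressions". Everything in it is exact.

**Lemma 5.** Let $d\ge1$, $0<\theta<1$. There are $\varepsilon=\varepsilon(d,\theta)>0$ and $B_0(d,\theta)$ such that for every multiple $B\ge B_0$ of $8^{d-1}$, every $Q\ge1$, $W\ge10$, there is $X_0$ such that for $X\ge X_0$, any abelian group $A$ and any $F:\mathbb N\to A$ with
$$\mathbb P_{n\sim\mathbb P_X,\ h\in[1,B]^d\text{ uniform}}\bigl(\Delta_{Qh_1}\cdots\Delta_{Qh_d}F(n)\ne0\bigr)\le\varepsilon,$$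
the following holds with $B'=B/8^{d-1}$: for all $n$ outside a set of $\mathbb P_X$-probability $\le\theta$ there is $P\in\mathrm{Pol}_{<d}(A)$ with $F(n+Qi)=P(i)$ for all but $\theta B'$ of $i\in[1,B']$.

*Proof.* Induction on $d$. For $d=1$ take $\varepsilon=\theta^2$. By Markov's inequality, for all $n$ outside probability $\theta$, $F(n+Qh)=F(n)$ for all but $\theta B$ of $h\in[1,B]$, and $P$ is the constant $F(n)$.

Let $d\ge2$. Choose $\theta_1>0$ so small that, with $\eta$ defined by $\eta^2=2\cdot8^{d-2}\theta_1$, we have $32\theta_1\le\theta$, $2\eta\le\theta$, $\eta<\frac14$ and $\theta_1\le\frac1{100d}$. Put $\varepsilon=\min(\varepsilon(d-1,\theta_1),\theta_1)^2$ and $B_1=B/8^{d-2}$, a multiple of $8$, and let $B_0\ge B_0(d-1,\theta_1)$ be large in terms of $d$.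

**Step 1: apply the induction hypothesis to $\Delta_{Qh}F$.** By Markov, for all but a proportion $\sqrt\varepsilon$ of $h\in[1,B]$ (in the role of $h_d$), $\Delta_{Qh}F$ satisfies the hypothesis for $(d-1,\theta_1)$, as $\sqrt\varepsilon\le\varepsilon(d-1,\theta_1)$. So for $X$ large, for all $(n,h)$ outside probability $\theta_1+\sqrt\varepsilon\le2\theta_1$ there is $P_h\in\mathrm{Pol}_{<d-1}(A)$, depending on $n$, with $\Delta_{Qh}F(n+Qi)=P_h(i)$ for all but $\theta_1B_1$ of $i\in[1,B_1]$. If $h$ is restricted to $[1,B_1]$, the failure probability is at most $8^{d-2}\cdot2\theta_1=\eta^2$. So for all $n$ outside probability $\eta$, the statement holds for all but $\eta B_1$ of $h\in[1,B_1]$; call these $h$ *usable*. Fix such an $n$ and put $f(i)=F(n+Qi)$.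

**Step 2: make the difference relation available for every $h\in[1,B_1/2]$.** Let $J=(B_1/2,B_1]$. Given such $h$, choose $t\in[1,B_1/2]$ with $t$ and $t+h$ usable. This is possible because at most $2\eta B_1<B_1/2$ values of $t$ are excluded. For all but $2\theta_1B_1$ of $i\in[1,B_1]$ we have $f(i+t+h)-f(i)=P_{t+h}(i)$ and $f(i+t)-f(i)=P_t(i)$, so $f(i+t+h)-f(i+t)=P_{t+h}(i)-P_t(i)$. Put $j=i+t$; the range of $j$ contains $J$ since $t\le B_1/2$. With $R_h(j)=P_{t+h}(j-t)-P_t(j-t)\in\mathrm{Pol}_{<d-1}(A)$,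
$$f(j+h)-f(j)=R_h(j)\quad\text{for all but }2\theta_1B_1\text{ of }j\in J,\qquad 1\le h\le B_1/2. \tag{3}$$

**Step 3: subtract a polynomial to remove $R_1$.** Choose $S\in\mathrm{Pol}_{<d}(A)$ with $\Delta_1S=R_1$, and put $f'=f-S$, $R_h'=R_h-\Delta_hS\in\mathrm{Pol}_{<d-1}(A)$. Then $R_1'=0$, and (3) holds with $f',R'_h$ in place of $f,R_h$.

**Step 4: show that $R'_h=0$ for $h\le B_1/8$.** Let $J'=(B_1/2,3B_1/4]$ and $1\le h\le B_1/8$. For all but $8\theta_1B_1$ of $j\in J'$, the relation for $h$ holds at $j$ and $j+1$, and the relation for $1$ holds at $j$ and at $j+h$ (all these points lie in $J$). Then $f'(j+1)=f'(j)$ and $f'(j+h+1)=f'(j+h)$, so $\Delta_1R_h'(j)=f'(j+1+h)-f'(j+1)-f'(j+h)+f'(j)=0$. Here $\Delta_1R_h'\in\mathrm{Pol}_{<d-2}(A)$. If it were nonzero (so $d\ge3$), it would have at least $\lfloor B_1/(4d)\rfloor$ nonzeros in $J'$ by Lemma 4(a). But $8\theta_1B_1\le\frac{8B_1}{100d}<\lfloor\frac{B_1}{4d}\rfloor$ for $B_1$ large. So $R'_h=c_h$ is constant. For $1\le h<B_1/8$, all but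 $6\theta_1B_1<|J'|$ points $j\in J'$ satisfy the relations for $h$ and $h+1$ at $j$ and $f'(j+h+1)=f'(j+h)$. At such a $j$, $c_{h+1}=f'(j+h+1)-f'(j)=f'(j+h)-f'(j)=c_h$. As $c_1=0$, all $c_h$ with $h\le B_1/8$ vanish.

**Step 5: conclude that $f'$ is mostly constant on an interval.** Let $J''=(B_1/2,5B_1/8]$, of size $B_1/8=B'$. For each $h<B_1/8$ at most $2\theta_1B_1$ pairs $j,j+h$ in $J''$ have $f'(j)\ne f'(j+h)$, so at most $\frac{B_1}8\cdot2\theta_1B_1$ pairs $j<j'$ in $J''$ have $f'(j)\neq f'(j')$. Counting each pair at both ends and averaging, some $j_0\in J''$ has $f'(j)=f'(j_0)$ for all but $4\theta_1B_1=32\theta_1B'\le\theta B'$ of $j\in J''$. So, off these points, $F(n+QB_1/2+Qi)=S(B_1/2+i)+f'(j_0)$, $1\le i\le B'$, which is in $\mathrm{Pol}_{<d}(A)$ as a function of $i$.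

**Step 6: shift back.** The conclusion of the lemma holds at $n+QB_1/2$ for all $n$ outside probability $\eta$. By (Shift), it holds at $n$ for all $n$ outside probability $\eta+o(1)\le2\eta\le\theta$. $\square$

## 6. From correlations to local polynomials for $\Phi_\nu$

**Proposition 6.** For $\varepsilon>0$ and $\Lambda:\mathbb N\to\mathbb N$ there are $q_0,X_0$ and $W\ge10$ such that for every $X\ge X_0$ there is $q\le q_0$ with
$$\frac1{\Lambda(q)}\sum_{0\le b<\Lambda(q)}\mathbb P_{X,W}\bigl(n\text{ is not }(1+qb)\text{-good}\bigr)\le\varepsilon .$$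

*Proof.* **Step 1: set up a contradiction along a sequence of scales.** If the statement fails, then for each $m\ge10$ the choice $q_0=m$, $X_0=m^3$, $W=m$ fails. So there is $x_m\ge m^3$ such that for *all* $q\le m$ the average, with $X=x_m$ and $W=\omega_m:=m$, exceeds $\varepsilon$. Write $\mathbb P_{(m)}=\mathbb P_{x_m,m}$, with expectation $\mathbb E_{(m)}$, and
$$c_m(\kappa,a)=\mathbb E_{(m)}\,e\Bigl(\sum_\nu \kappa\bigl(\Phi_\nu(n+\nu a)\bigr)\Bigr),\qquad\kappa\in K,\ a\in\mathbb N .$$

**Step 2: find one limit procedure that works for almost every solution.** The $c_m$ are bounded by $1$ in the Hilbert space $L^2(K\times\mathbb N,\ \mu\otimes\sum_a2^{-a}\delta_a)$. By the Banach–Saks theorem there is a subsequence $(m_i)$ whose Cesàro means converge in norm, hence along some $N_j\to\infty$ almost everywhere: for $\mu$-a.e. $\kappa$ and all $a$,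
$$\frac1{N_j}\sum_{i\le N_j}c_{m_i}(\kappa,a)\to c(\kappa,a).$$
The functional $x\mapsto\lim_j\frac1{N_j}\sum_{i\le N_j}x_{m_i}$, on the subspace of $\ell^\infty$ where this limit exists, has norm one and extends $\lim$. By Hahn–Banach it extends to a generalized limit functional $\widetilde\lim$.

**Step 3: apply (TT).** Fix a $\kappa$ for which the convergence holds, $g_\nu=e(\kappa\circ\Phi_\nu)$, $h_\nu=\nu$. Since $N_{x_m}=\log m+O(m^{-2})$, the normalizations $1/\log\omega_m$ and $1/N_{x_m}$ are asymptotically equal, and the function $f(a)$ of (TT) is $\widetilde\lim_mc_m(\kappa,a)=c(\kappa,a)$. So $a\mapsto c(\kappa,a)$ is a uniform limit of periodic functions. As every $n$ is $1$-good, $c(\kappa,1)=1$. Choosing a periodic function within $\varepsilon/8$, of period $q$ say, we get $|c(\kappa,a)-1|\le\varepsilon/4$ for all $a\equiv1\ (q)$.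

**Step 4: make $q$ independent of $\kappa$.** The measurable sets $A_N=\{\kappa:|c(\kappa,a)-1|\le\varepsilon/4\ \ \forall a\equiv1\ (N!)\}$ increase with $N$ to a set of full measure, so $\mu(A_N)\ge1-\varepsilon/8$ for some $N$. With $q=N!$ and $a\equiv1\ (q)$, $|\int_Kc(\kappa,a)\,d\mu-1|\le\frac\varepsilon4+2\cdot\frac\varepsilon8=\frac\varepsilon2$.

**Step 5: convert to exact goodness and contradict Step 1.** By Lemma 3, $\int_Kc_m(\kappa,a)\,d\mu=\mathbb P_{(m)}(n\text{ is }a\text{-good})$. By dominated convergence, for each $a\equiv1\ (q)$ the Cesàro means (over $i\le N_j$) of $\mathbb P_{(m_i)}(n\text{ not }a\text{-good})$ converge to $1-\int_K c(\kappa,a)\,d\mu$, a real number $\le\varepsilon/2$. Averaging over $a=1+qb$, $0\le b<\Lambda(q)$,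
$$\lim_j\frac1{N_j}\sum_{i\le N_j}\frac1{\Lambda(q)}\sum_{b<\Lambda(q)}\mathbb P_{(m_i)}\bigl(n\text{ not }(1+qb)\text{-good}\bigr)\le\frac\varepsilon2 .$$
But by Step 1 all terms with $m_i\ge q$ exceed $\varepsilon$, a contradiction. $\square$

**Proposition 7.** Let $0<\theta<1$ and let $B(q)\ge B_0(d,\theta)$ be multiples of $8^{d-1}$ $(q\in\mathbb N)$. There are $q_0,X_0,W$ such that for every $X\ge X_0$ there is $q\le q_0$ such that, with $Q=(k-1)!\,q$ and $B'=B(q)/8^{d-1}$: for each $\nu$ and all $n$ outside a set of $\mathbb P_X$-probability $\le\theta$ there is $P\in\mathrm{Pol}_{<d}(G)$ with $\Phi_\nu(n+Qi)=P(i)$ for all but $\theta B'$ of $i\in[1,B']$.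

*Proof.* Apply Proposition 6 with $\varepsilon_0=2^{-d-2}\varepsilon(d,\theta)$ and $\Lambda(q)=3\,k!\,B(q)$. Let $X$ be large, $q=q_X\le q_0$, $B=B(q)$, $N=k!\,B$, so $\Lambda(q)=3N$. Fix $\nu_0$.

**Step 1: choose shifts so that alternating sums cancel every index except $\nu_0$.** Take $n\sim\mathbb P_X$, and $b\in[N,2N)$ and $h=(h_\nu)_{\nu\ne\nu_0}\in[1,B]^d$ uniform, all independent. Put
$$u_\nu=\frac{(k-1)!\,h_\nu}{\nu_0-\nu}\in\mathbb Z,\qquad\sum_\nu|u_\nu|\le(k-1)(k-1)!\,B<N .$$
For $\omega\in\{0,1\}^{\{\nu\ne\nu_0\}}$ let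
$$b_\omega=b+\sum_\nu\omega_\nu u_\nu\in[0,3N),\qquad a_\omega=1+qb_\omega,\qquad n_\omega=n-q\sum_\nu\omega_\nu\nu u_\nu .$$
Then for every $\lambda\in\{0,\dots,k-1\}$
$$n_\omega+\lambda a_\omega=n+\lambda(1+qb)+q\sum_{\nu\ne\nu_0}\omega_\nu(\lambda-\nu)u_\nu . \tag{4}$$
For $\lambda\ne\nu_0$ the coefficient of $\omega_\lambda$ in (4) is $0$, so (4) does not depend on $\omega_\lambda$. For $\lambda=\nu_0$ we have $q(\nu_0-\nu)u_\nu=Qh_\nu$.

**Step 2: read off a vanishing iterated difference.** Suppose $n_\omega$ is $a_\omega$-good for all $\omega$. In $\sum_\omega(-1)^{|\omega|}\sum_\lambda\Phi_\lambda(n_\omega+\lambda a_\omega)=0$ the terms with $\lambda\ne\nu_0$ cancel in pairs that differ only in $\omega_\lambda$. What remains says that, up to sign, the iterated difference $\prod_{\nu\ne\nu_0}\Delta_{Qh_\nu}\Phi_{\nu_0}$ vanishes at $n+\nu_0(1+qb)$.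

**Step 3: bound the probability of failure.** Fix $h$ and $\omega$. Then $b_\omega$ is uniform on $N$ integers of $[0,3N)$, and $n_\omega$ is $n$ minus a bounded constant, independent of $b$. By (Shift) and the choice of $q$, the probability that $n_\omega$ is not $a_\omega$-good is at most
$$\frac1N\sum_{0\le b<3N}\mathbb P_X\bigl(n\text{ not }(1+qb)\text{-good}\bigr)+o(1)\le3\varepsilon_0+o(1).$$
Summing over the $2^d$ vectors $\omega$ and using (Shift) for each fixed $b,h$ to replace $n+\nu_0(1+qb)$ by $n$, we see that $\prod_{\nu\neq\nu_0}\Delta_{Qh_\nu}\Phi_{\nu_0}(n)\ne0$ has probability at most $3\cdot2^d\varepsilon_0+o(1)\le\varepsilon(d,\theta)$ for $X$ large, uniformly in $q\le q_0$. Lemma 5 (for the finitely many $q\le q_0$) gives the claim. $\square$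

## 7. Distances to characters, and sifted integers in short intervals

**Lemma 8.** Let $\chi$ be a fixed Dirichlet character mod $D$, and $\rho_\chi(t;x)=\sum_{p\le x}\frac{1-\mathrm{Re}\,\chi(p)p^{-it}}p$. (i) If $\chi$ is non-principal, $\inf_{|t|\le x^2}\rho_\chi(t;x)\to\infty$ as $x\to\infty$. (ii) If $\chi$ is principal, for every $C$ there are $C',x_0$ such that $x\ge x_0$, $|t|\le x^2$, $\rho_\chi(t;x)\le C$ imply $|t|\le C'/\log x$.

*Proof.* **Step 1: express $\rho_\chi$ through $L(s,\chi)$.** Let $\sigma=1+\frac1{\log x}$. Then $\sum_{p\le x}(p^{-1}-p^{-\sigma})\le\frac1{\log x}\sum_{p\le x}\frac{\log p}p=O(1)$. By partial summation with $\pi(y)\ll y/\log y$, $\sum_{p>x}p^{-\sigma}\ll\frac1{\log x}\int_x^\infty y^{-\sigma}dy=O(1)$. Also $\log|L(\sigma+it,\chi)|=\mathrm{Re}\sum_p\chi(p)p^{-\sigma-it}+O(1)$, since the higher prime powers contribute $O(1)$. With Mertens' theorem, uniformly in $t$,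
$$\rho_\chi(t;x)=\log\log x-\log|L(\sigma+it,\chi)|+O(1). \tag{5}$$

**Step 2: bound $L$ for $|t|\ge3$.** From $L(s,\chi)=D^{-s}\sum_{a\le D}\chi(a)\zeta(s,a/D)$ and (VK), $L(1+it,\chi)\ll_D(\log(|t|+3))^{2/3}$ for $|t|\ge3$; for negative $t$ use $L(\bar s,\bar\chi)=\overline{L(s,\chi)}$. To move to the right of the line $\mathrm{Re}\,s=1$, consider $L(s,\chi)/(\log(s+1))^{2/3}$ in the quadrant $\mathrm{Re}\,s\ge1$, $\mathrm{Im}\,s\ge3$. There $\mathrm{Re}\log(s+1)=\log|s+1|\ge\log2$, so the function is holomorphic. It has at most polynomial growth, and it is bounded on the boundary: on $\mathrm{Re}\,s=1$ by the bound just found, and on $\mathrm{Im}\,s=3$ because $L$ is bounded there. By Phragmén–Lindelöf it is bounded in the quadrant. With conjugation for $\mathrm{Im}\,s\le-3$ we get $L(\sigma+it,\chi)\ll_D(\log(|t|+3))^{2/3}$ for $1\le\sigma\le2$, $|t|\ge3$. By (5), $\rho_\chi(t;x)\ge\frac13\log\log x-O_D(1)$ for $3\le|t|\le x^2$.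

**Step 3: treat $|t|\le3$.** If $\chi$ is non-principal, $L$ is bounded for $1\le\sigma\le2$, $|t|\le3$, so $\rho_\chi(t;x)\ge\log\log x-O_D(1)$. With Step 2 this proves (i). If $\chi$ is principal, $|L(s,\chi)|\ll_D|s-1|^{-1}$ there, and $|\sigma-1+it|^{-1}=\log x/|1+it\log x|$, so $\rho_\chi(t;x)\ge\log|1+it\log x|-O_D(1)$. If $\rho_\chi(t;x)\le C$ and $x$ is large, Step 2 excludes $|t|\ge3$, and the last bound gives $|t|\le C'/\log x$. $\square$

**Lemma 9.** Let $D\ge1$, $0<\theta<1$. There is $H_M(D,\theta)$ such that for each multiple $H\ge H_M$ of $D$ and $W\ge10$ there is $X_M$ such that for $X\ge X_M$: if $g:\mathbb N\to\{0,1\}$ is completely multiplicative, $g(p)=1$ for $p\mid D$, and $\sum_{p\le2X,\,g(p)=0}\frac1p\le\frac14$, then for all $n$ outside a set of $\mathbb P_X$-probability $\le\theta$, *every* class $a$ mod $D$ satisfies $\#\{m\in(n,n+H]:m\equiv a\ (D),\,g(m)=1\}\ge\frac H{2D}$.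

*Proof.* Let $\theta'=\theta/5$ and $\eta=\min\bigl(\frac1{16D},\frac{\theta'}{2D^2}\bigr)$. Let $H_M$ be $D$ times the larger of $h_0(\eta)$ from (MR) and $h_0(\eta^3)$ from (MRT).

**Step 1: reduce to dyadic intervals.** $[X/W,X]$ is covered by the intervals $[T,2T]$ with $T=X/2,X/4,\dots$, ending with the first $T\le X/W$. They satisfy $2T\le X$, $T\ge X/(2W)$, and there are at most $\log_2W+1\le3\log W$ of them. If $[T,2T]$ has at most $\theta'T$ exceptional $n$, it contributes at most $\theta'/N_X$ to the $\mathbb P_X$-probability. The total is then at most $3\theta'\log W/N_X\le5\theta'=\theta$ for $X$ large. So we show that the number of exceptional $n\in[T,2T]$ is at most $\theta'T$.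

**Step 2: pass to a reduced class and to characters.** Fix $a\in[1,D]$, $\delta=\gcd(a,D)$, $a=\delta a'$, $D=\delta D'$, $H=\delta H'$, $T=\delta T'$. As $g(\delta)=1$, writing $m\mapsto\delta m$ shows that the count equals
$$S(x')=\sum_{\substack{x'<m\le x'+H'\\m\equiv a'\,(D')}}g(m)=\frac1{\varphi(D')}\sum_{\chi\bmod D'}\bar\chi(a')\sum_{x'<m\le x'+H'}g\chi(m),\qquad x'=\lfloor n/\delta\rfloor .$$
Each $x'$ comes from at most $\delta$ values of $n$, and $x'\in(T'-1,2T']$. At most two of these integers lie outside $[T',2T')$, and we count them as exceptional.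

**Step 3: non-principal characters contribute little.** For every prime, $1-\mathrm{Re}\,g\chi(p)p^{-it}\ge(1-\mathrm{Re}\,\chi(p)p^{-it})-1_{g(p)=0}$. So $M(g\chi;T')\ge\inf_{|t|\le T'}\rho_\chi(t;T')-\frac14$, which tends to infinity by Lemma 8(i), as $T'\ge X/(2WD)$. Hence (MRT) with $\eta^3$ in place of $\eta$ applies for $X$ large, and Chebyshev's inequality gives $|\sum_{x'<m\le x'+H'}g\chi(m)|\le\eta H'$ for all but $\eta T'$ of the $x'\in[T',2T')$.

**Step 4: the principal character gives the main term.** By (MR), for all but $\eta T'$ of the $x'$ the short average of $g\chi_0$ is at least $\frac1{T'}\sum_{T'\le m\le2T'}g\chi_0(m)-\eta$. If $g(m)=0$, some prime $p\mid m$ has $g(p)=0$, and such $p$ do not divide $D'$. Counting integers coprime to $D'$, and among them multiples of $p$,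
$$\sum_{T'\le m\le2T'}g\chi_0(m)\ge\frac{\varphi(D')}{D'}T'-O(D')-\sum_{\substack{p\le2T'\\g(p)=0}}\Bigl(\frac{\varphi(D')}{D'}\frac{T'}p+O(D')\Bigr)\ge\frac34\frac{\varphi(D')}{D'}T'-O_D\Bigl(\frac{T'}{\log T'}\Bigr).$$

**Step 5: combine.** Outside at most $\varphi(D')\eta T'\le D\eta T'$ values of $x'\in[T',2T')$,
$$\frac{S(x')}{H'}\ge\frac3{4D'}-2\eta-O_D\Bigl(\frac1{\log T'}\Bigr)\ge\frac3{4D'}-\frac1{8D}-\frac1{8D}\ge\frac1{2D'}$$
for $X$ large, i.e. $S(x')\ge\frac{H'}{2D'}=\frac H{2D}$. The exceptional $n$ for this $a$ number at most $\delta(D\eta T'+2)\le D\eta T+2D$. Summing over $a$, there are at most $D^2\eta T+2D^2\le\theta'T$ for $X$ large. $\square$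

## 8. Solutions that agree with characters off a thin set of primes

This section is the rigid part: if the values at most primes are given by a character (for instance are $0$), then (2) forces everything in Theorem 1. For a nonzero $p$-adic number $x$ write $\langle x\rangle_p=xp^{-v_p(x)}$ for its unit part; e.g. $\langle12\rangle_2=3$.

**Proposition 10.** Let $A$ be an abelian group, $F_0,\dots,F_{k-1}:\mathbb N\to A$ additive with $\sum_jF_j(n+j)=0$ for all $n$. Let $M\ge1$, $\xi_j:(\mathbb Z/M)^*\to A$ homomorphisms, and suppose $E=\{p\nmid M:F_j(p)\ne\xi_j(p)\text{ for some }j\}$ satisfies $\sum_{p\in E}1/p<\infty$. Then $F_j(p^\alpha)=0$ for all $j$, $p>k$, $\alpha\ge1$. For $p\le k$, $F_j(p^\alpha)$ is independent of $\alpha\ge1$ as long as $p^\alpha\ge k$. Moreover there are $c_p\in A$ $(p\le k)$ with $\sum_jF_j(p^{v_p(n+j)})=c_p$ for all $n$, and $\sum_{p\le k}c_p=0$.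

*Proof.* Let $z$ be larger than $k$, than all primes dividing $M$, than any given prime, and so large that $k\bigl(\sum_{p\in E,p>z}\frac1p+\sum_{p>z}\frac1{p^2}\bigr)<1$.

**Step 1: find $n$ with prescribed behavior at all $p\le z$ and harmless behavior at $p>z$.** For $p\le z$ let $t_p\in\mathbb Z_p\setminus\{0,-1,\dots,-(k-1)\}$ be arbitrary. Take $e_p>\max_jv_p(t_p+j)+v_p(M)$ and let $n\equiv t_p\pmod{p^{e_p}}$ for all $p\le z$. This is one class mod $V=\prod_{p\le z}p^{e_p}$, and on it
$$v_p(n+j)=v_p(t_p+j),\qquad\langle n+j\rangle_p\equiv\langle t_p+j\rangle_p\pmod{p^{v_p(M)}}\qquad(j<k,\ p\le z).$$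
At least $x/V-1$ integers $n\le x$ lie in the class. For $p>z$ and $j<k$, at most $\frac x{pV}+1$ of them have $p\mid n+j$ (none if $p>x+k$), and at most $\frac x{p^2V}+1$ have $p^2\mid n+j$ (none if $p^2>x+k$). So those $n$ for which some $n+j$ is divisible by a prime $p\in E$, $p>z$, or by $p^2$ with $p>z$, number at most
$$\frac xV\,k\Bigl(\sum_{p\in E,p>z}\frac1p+\sum_{p>z}\frac1{p^2}\Bigr)+k\,\pi(x+k)+k\sqrt{x+k},$$
which is less than $x/V-1$ for $x$ large, since $V$ is fixed and $\pi(x)=o(x)$. So some $n$ in the class avoids all this.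

**Step 2: turn the relation at $n$ into a sum of local terms.** For this $n$, $m_j:=(n+j)\prod_{p\le z}p^{-v_p(n+j)}$ is a product of distinct primes $>z$ outside $E$, so $F_j(n+j)=\sum_{p\le z}F_j(p^{v_p(n+j)})+\xi_j(m_j)$. By the Chinese remainder theorem write $\xi_j=\sum_{\ell\mid M}\xi_{j,\ell}$ ($\ell$ prime) with $\xi_{j,\ell}$ a homomorphism on $(\mathbb Z/\ell^{v_\ell(M)})^*$. Since $m_j=\langle n+j\rangle_\ell\prod_{p\le z,p\ne\ell}p^{-v_p(n+j)}$ with all factors units at $\ell$,
$$\xi_{j,\ell}(m_j)=\xi_{j,\ell}\bigl(\langle n+j\rangle_\ell\bigr)-\sum_{p\le z,\,p\ne\ell}v_p(n+j)\,\xi_{j,\ell}(p).$$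
Summing over $j$ and collecting terms by primes, $0=\sum_jF_j(n+j)=\sum_{p\le z}\Theta_p(t_p)$ with
$$\Theta_p(t)=\sum_j\Bigl[F_j(p^{v_p(t+j)})-v_p(t+j)\sum_{\ell\mid M,\,\ell\ne p}\xi_{j,\ell}(p)+1_{p\mid M}\,\xi_{j,p}\bigl(\langle t+j\rangle_p\bigr)\Bigr].$$
The $t_p$ were arbitrary and independent, so each $\Theta_p$ is constant, $=c_p$, and $\sum_{p\le z}c_p=0$. The function $\Theta_p$ does not involve $z$.

**Step 3: the characters vanish.** Let $\ell\mid M$ and fix $\nu$. Take $t=-\nu+\ell^\alpha u$ with $u\in\mathbb Z_\ell^*$ and $\alpha$ large. For $j\ne\nu$, $t+j=(j-\nu)+\ell^\alpha u$ has valuation $v_\ell(j-\nu)$ and a unit part mod $\ell^{v_\ell(M)}$ independent of $u$. For $j=\nu$ the valuation is $\alpha$ and the unit part is $u$. So constancy of $\Theta_\ell$ forces $\xi_{\nu,\ell}(u)=\xi_{\nu,\ell}(1)=0$. Hence all $\xi_{j,\ell}$ are $0$, and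
$$\Theta_p(t)=\sum_jF_j(p^{v_p(t+j)})=c_p\qquad\text{for all }p\le z,\ t\in\mathbb Z_p\setminus\{0,-1,\dots,-(k-1)\}. \tag{6}$$

**Step 4: evaluate (6) at good points.** If $p>k$, some $t$ has no $t+j$ divisible by $p$, so $c_p=0$. With $t=-\nu+p^\alpha$ we have $p\nmid t+j$ for $j\ne\nu$, as $0<|j-\nu|<p$, so $F_\nu(p^\alpha)=c_p=0$. If $p\le k$ and $p^\alpha\ge k$, take $t=-\nu+p^\alpha$. For $j\ne\nu$, $0<|j-\nu|<p^\alpha$ gives $v_p(t+j)=v_p(j-\nu)$, so $F_\nu(p^\alpha)=c_p-\sum_{j\ne\nu}F_j(p^{v_p(j-\nu)})$, independent of $\alpha$. Taking $t=n\in\mathbb N$ in (6) gives the assertion on $c_p$, and $\sum_{p\le k}c_p=\sum_{p\le z}c_p=0$. Since $z$ may exceed any prime, the proof is complete. $\square$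

## 9. $G$ is finitely generated

For $Y\ge1$ let $G_Y$ be the quotient of $G$ by the subgroup generated by all $\Phi_\nu(p^\alpha)$ with $p^\alpha\le Y$, and let $\bar\Phi_\nu(n)$ be the image of $\Phi_\nu(n)$ in $G_Y$. The $\bar\Phi_\nu$ are additive, $\sum_\nu\bar\Phi_\nu(n+\nu)=0$, and $\bar\Phi_\nu(p^\alpha)=0$ for $p^\alpha\le Y$.

**Proposition 11.** $G_Y=0$ for some $Y$. Equivalently, $G$ is generated by the finitely many $\Phi_\nu(p^\alpha)$ with $p^\alpha\le Y$; hence $\mathcal L_0\to\mathbb T^{k|S|}$ is injective with $S$ the set of prime powers $\le Y$.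

*Proof.* **Step 1: fix the parameters in the right order.** Let $R=R(d)$ be from Lemma 4(c), and $\theta>0$ with $\theta\le\frac1{16R}$ and $\beta_0:=(2k+3)\theta\le\frac1{160}$. For $q\in\mathbb N$ put $Q=(k-1)!\,q$, $D=QR$, and let $B(q)\ge B_0(d,\theta)$ be a multiple of $8^{d-1}R$ so large that $B':=B(q)/8^{d-1}\ge256d$ and $H:=QB'\ge H_M(D,\theta)$; as $R\mid B'$, $H$ is a multiple of $D$. Proposition 7 gives $q_0,X_0,W$. Let $D_0=\max_{q\le q_0}D$, and let $Y$ be sufficiently large in terms of all these; $o(1)$ refers to $Y\to\infty$. Put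
$$E=\{p:\bar\Phi_\nu(p)\ne0\text{ for some }\nu\}\subset(Y,\infty),\quad e(Z)=\sum_{p\in E,\,p\le Z}\frac1p,\quad\mathfrak B=\{n:\bar\Phi_\nu(n)\ne0\text{ for some }\nu\},\quad\beta(X)=\mathbb P_X(\mathfrak B).$$
If $W\le X\le Y$, all prime powers dividing $n\le X$ are $\le Y$, so $\beta(X)=0$.

**Step 2 (Claim A): if few primes up to $Z$ are in $E$, then $\mathfrak B$ is rare up to $Z^{1.1}$.** Precisely: *if $Z\ge Y$ and $e(Z)\le\frac1{10}$, then $\beta(X)\le\beta_0$ for all $Y<X\le Z^{1.1}$.* Let $q=q_X\le q_0$ be the value given by Proposition 7.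

First we produce many zeros of all $\bar\Phi_\mu$ in every class mod $D$. Let $g$ be completely multiplicative with $g(p)=0$ if $p>Z$ or $p\in E$, and $g(p)=1$ otherwise. Primes dividing $D$ are $\le D_0\le Y$, so $g=1$ there. Also
$$\sum_{p\le2X,\,g(p)=0}\frac1p\le\frac1{10}+\sum_{Z<p\le2Z^{1.1}}\frac1p\le\frac1{10}+\log1.1+o(1)\le\frac14 .$$
By Lemma 9, for all $n$ outside probability $\theta$, each class mod $D$ contains at least $\frac H{2D}$ elements $m\in(n,n+H]$ with $g(m)=1$. Let $U$ be the set of $m$ divisible by some $p^b>Y$ with $b\ge2$, equivalently by $p^{b_p}$ for some $p$, where $b_p\ge2$ is minimal with $p^{b_p}>Y$. If $g(m)=1$ and $m\notin U$, then $\bar\Phi_\mu(m)=0$ for all $\mu$: let $p^b\|m$; if $b\ge2$, then $p^b\le Y$; if $b=1$, then $g(p)=1$, so $p\notin E$. By (Divisibility), since $p^{-b_p}<Y^{-1}$ for $p\le\sqrt Y$ and $b_p=2$ for $p>\sqrt Y$,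
$$\mathbb P_X(U)\le2\Bigl(\sum_{p>\sqrt Y}p^{-2}+\sqrt Y\cdot Y^{-1}\Bigr)\le\frac6{\sqrt Y}.$$
By Markov and (Shift), $\mathbb P_X\bigl(\#(U\cap(n,n+H])>\frac H{4D}\bigr)\le4D(\mathbb P_X(U)+o(1))\le\theta$. So for all $n$ outside probability $2\theta$, each class mod $D$ has at least $\frac H{4D}=\frac{B'}{4R}$ elements $m\in(n,n+H]$ with all $\bar\Phi_\mu(m)=0$. Apply this to the class of $n+Qs$. The $m\in(n,n+QB']$ with $m\equiv n+Qs\ (QR)$ are the $n+Qi$ with $1\le i\le B'$, $i\equiv s\ (R)$. So for each $s$ mod $R$ there are at least $\frac{B'}{4R}$ integers $i\in[1,B']$, $i\equiv s\ (R)$, with all $\bar\Phi_\mu(n+Qi)=0$.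

Next we use these zeros to kill the local polynomials. By Proposition 7, applying the quotient map $G\to G_Y$ to the polynomials, outside a further probability $k\theta$ there is for each $\nu$ a $P_\nu\in\mathrm{Pol}_{<d}(G_Y)$ with $\bar\Phi_\nu(n+Qi)=P_\nu(i)$ off at most $\theta B'\le\frac{B'}{16R}$ values of $i\in[1,B']$. So $P_\nu$ has at least $\frac{B'}{4R}-\frac{B'}{16R}\ge\frac{B'}{8R}$ zeros in each class mod $R$ within $[1,B']$, hence at least $B'/8$ zeros in $[1,B']$. By Lemma 4(c), $P_\nu=0$. Hence $n+Qi\notin\mathfrak B$ for all but $k\theta B'$ of $i\in[1,B']$. Averaging over $i$ and using (Shift), $\beta(X)\le(k+2)\theta+k\theta+o(1)\le\beta_0$.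

**Step 3 (Claim B): rarity of $\mathfrak B$ keeps $E$ thin a little further.** Precisely: *if $Z\ge Y$ and $e(Z)\le\frac1{10}$, then $e(Z^{1.05})\le\frac1{10}$.* Put $X=Z^{1.1}$, $E'=E\cap[1,Z^{1.05}]$ and $e'=e(Z^{1.05})\le\frac1{10}+\log1.05+o(1)\le1$. Let $p\in E'$. Then $X/p\ge Z^{0.05}\ge Y^{0.05}$ is large, and $\beta(X/p)\le\beta_0$, by Claim A or because it is $0$ if $X/p\le Y$. If $n=pm$ with $p\nmid m$ and $m\notin\mathfrak B$, then for some $\nu$, $\bar\Phi_\nu(n)=\bar\Phi_\nu(p)+\bar\Phi_\nu(m)=\bar\Phi_\nu(p)\ne0$, so $n\in\mathfrak B$. Hence by (Divisibility), as $p>Y$ is large,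
$$\mathbb P_X(p\mid n,\ n\in\mathfrak B)\ge\frac{1-o(1)}p(1-\beta_0)-\frac2{p^2}\ge\frac1{2p}.$$
With $\omega(n)=\#\{p\in E':p\mid n\}$, (Divisibility) gives $\mathbb E_X\omega^2\le\sum_p\frac2p+\sum_{p\ne p'}\frac2{pp'}\le2e'+2e'^2\le4e'$. By Cauchy–Schwarz and Claim A,
$$\tfrac12e'\le\mathbb E_X[1_{\mathfrak B}\,\omega]\le\beta_0^{1/2}(4e')^{1/2},\qquad\text{so}\qquad e'\le16\beta_0\le\tfrac1{10}.$$

**Step 4: iterate and apply rigidity.** Since $e(Y)=0$, iterating Claim B along $Y,Y^{1.05},Y^{1.05^2},\dots$ gives $\sum_{p\in E}\frac1p\le\frac1{10}$. Apply Proposition 10 to $\bar\Phi_\nu:\mathbb N\to G_Y$ with $M=1$, $\xi_j=0$: $\bar\Phi_\nu(p^\alpha)=0$ for $p>k$, and for $p\le k$ the value is independent of $\alpha\ge1$ when $p^\alpha\ge k$. The least power $p^\alpha\ge k$, $\alpha\ge1$, is at most $k^2$, because $p\le k$. We may assume $Y\ge k^2$, so $\bar\Phi_\nu$ is $0$ there, and the common value is $0$. Prime powers $<k$ are $\le Y$. So $\bar\Phi_\nu(p^\alpha)=0$ always. These elements generate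 $G_Y$, hence $G_Y=0$. $\square$

## 10. Solutions of finite order

Proposition 11 gives no information yet on *which* generators are needed. For solutions with values in a finite group the local polynomials are periodic, and this ties $e(F_\nu)$ to Dirichlet characters.

**Proposition 12.** If $(F_0,\dots,F_{k-1})\in\mathcal L_0$ has finite order, then $F_\nu(p^\alpha)=0$ for all $p>k$, all $\nu$ and all $\alpha\ge1$.

*Proof.* Let $\kappa\in\operatorname{Hom}(G,\mathbb T)$ be the corresponding homomorphism, $N\kappa=0$, $N\ge1$. Fix $\nu$, and put $F=F_\nu=\kappa\circ\Phi_\nu$, with values in $\frac1N\mathbb Z/\mathbb Z$, and $f=e(F)$, so $f^N=1$.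

**Step 1: $f$ is nearly constant on most short progressions.** Put $R_N=N\,d!$, $\theta=10^{-4}/(dR_N)$. For $q\in\mathbb N$ let $Q=(k-1)!\,q$, $D=QR_N$, and let $B(q)\ge B_0(d,\theta)$ be a multiple of $8^{d-1}R_N$ with $B'=B(q)/8^{d-1}\ge2d$, and large in terms of $q$ as specified in Step 3; let $I=B'/R_N$. Apply $\kappa$ to the polynomials of Proposition 7. For $X\ge X_0$ there is $q\le q_0$ such that for all $n$ outside $\mathbb P_X$-probability $\theta$ there is $P\in\mathrm{Pol}_{<d}(\mathbb T)$ with $F(n+Qi)=P(i)$ off $\theta B'$ of the $i\le B'$. Since $NF=0$, $NP$ vanishes off $\theta B'$ points of $[1,B']$. As $B'\ge2d$, $\lfloor B'/d\rfloor\ge B'/(2d)>\theta B'$, so $NP=0$ by Lemma 4(a). The coefficients of $P$ are iterated differences of its values, so they are killed by $N$, and $P$ is $R_N$-periodic by Lemma 4(b). So $f(n+Di)=f(n+QR_Ni)$, $1\le i\le I$, is constant off at most $\theta B'=\theta R_NI\le10^{-4}I$ values of $i$. Hence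
$$\mathbb E_X\Bigl|\frac1I\sum_{i\le I}f(n+Di)\Bigr|^2\ge(1-\theta)(1-2\cdot10^{-4})^2\ge0.99,$$
and for some $a\in[1,D]$ the part with $n\equiv a\ (D)$ contributes at least $0.99/D$.

**Step 2: pass to a reduced class and detect it by characters.** Let $\delta=\gcd(a,D)$, $a=\delta a'$, $D=\delta D'$, $n=\delta n'$. The function
$$f_\delta(m):=\frac{f(\delta m)}{f(\delta)}=\prod_p\frac{f(p^{v_p(\delta)+v_p(m)})}{f(p^{v_p(\delta)})}$$
is multiplicative, of modulus one, with $f_\delta(p)=f(p)$ for $p\nmid\delta$, and $f(n+Di)=f(\delta)f_\delta(n'+D'i)$. With $H'=D'I$ and $T_\chi(n')=\sum_{n'<m\le n'+H'}f_\delta(m)\chi(m)$, for $n'\equiv a'\ (D')$ Cauchy–Schwarz gives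
$$\Bigl|\frac1I\sum_{i\le I}f_\delta(n'+D'i)\Bigr|^2=\Bigl|\frac1{I\varphi(D')}\sum_{\chi\bmod D'}\bar\chi(a')T_\chi(n')\Bigr|^2\le\frac{D'^2}{\varphi(D')}\sum_\chi\Bigl|\frac{T_\chi(n')}{H'}\Bigr|^2 .$$
Since $\frac1n=\frac1{\delta n'}$ and there are $\varphi(D')$ characters, for some $\chi$ mod $D'$
$$\sum_{n'\in[X/(\delta W),\,X/\delta]}\frac1{n'}\Bigl|\frac{T_\chi(n')}{H'}\Bigr|^2\ge\frac{0.99\,\delta N_X}{D\,D'^2}\ge\frac{N_X}{2D^4}.$$

**Step 3: locate a scale and apply (MRT).** Cover $[X/(\delta W),X/\delta]$ by the intervals $[T,2T)$, $T=2^{-r}X/\delta$, $r=0,1,\dots$, ending with the first $T\le X/(\delta W)$. There are at most $\log_2W+2\le5N_X$ of them. So there is $T\in[\frac X{2\delta W},\frac X\delta]$ with $\frac1T\sum_{T\le n'<2T}|T_\chi(n')/H'|^2\ge\frac1{10D^4}$. Let $\eta=\frac1{20D^4}$ and require $B(q)$ to be so large that $I\ge h_0(\eta)$ in (MRT); this is possible as $D$ depends only on $q$. Then $H'\ge I\ge h_0(\eta)$, and for $X$ large (MRT) would give the bound $\eta<\frac1{10D^4}$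 if $M(f_\delta\chi;T)\ge M_0(\eta)$. So $M(f_\delta\chi;T)<M_0(\eta)$. There are finitely many possible $(q,\delta,\chi)$. So with a constant $C_1$ independent of $X$, for all large $X$ there are such $T,\chi$ and some $|t|\le T$ with
$$\sum_{p\le T,\ p\nmid D}\frac{1-\mathrm{Re}\,f(p)\chi(p)p^{-it}}p\le C_1 .$$

**Step 4: remove the twist $p^{-it}$ by taking $N$-th powers.** For $|w|=1$, $|1-w^N|\le N|1-w|$ and $|1-w|^2=2(1-\mathrm{Re}\,w)$, so $1-\mathrm{Re}\,w^N\le N^2(1-\mathrm{Re}\,w)$. As $f^N=1$ and the primes $p\mid D$ contribute $O(1)$, $\sum_{p\le T}\frac{1-\mathrm{Re}\,\chi^N(p)p^{-iNt}}p\le C_2$, with $|Nt|\le NT\le T^2$ for $X$ large. By Lemma 8, applied to the finitely many $\chi^N$, for $X$ large $\chi^N$ is principal and $|t|\le C_3/\log T$. Then $\sum_{p\le T}\frac{|1-p^{-it}|}p\le|t|\sum_{p\le T}\frac{\log p}p\le C_4$, so $\sum_{p\le T,\,p\nmid D}\frac{1-\mathrm{Re}\,f(p)\chi(p)}p\le C_5$.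

**Step 5: one character for all scales, then rigidity.** There are finitely many triples $(q,\delta,\chi)$, so one fixed triple occurs for a sequence of $T\to\infty$. All terms are nonnegative, so the series over all $p\nmid D$ converges. Let $M_\nu=D$ and let $\psi_\nu$ be the character mod $M_\nu$ induced by $\bar\chi$. Writing $f_\nu=e(F_\nu)$, we have $\sum_{p\nmid M_\nu}\frac{1-\mathrm{Re}\,f_\nu(p)\bar\psi_\nu(p)}p<\infty$. The values $f_\nu(p)\bar\psi_\nu(p)$ are roots of unity of bounded order, so $1-\mathrm{Re}\,f_\nu(p)\bar\psi_\nu(p)$ is bounded below by a positive constant whenever it is nonzero. Hence $\sum_{p\nmid M_\nu,\,f_\nu(p)\ne\psi_\nu(p)}\frac1p<\infty$. Do this for every $\nu$, and apply Proposition 10 with $A=\mathbb T$, $M=\prod_\nu M_\nu$, and $\xi_\nu:(\mathbb Z/M)^*\to\mathbb T$ defined by $e(\xi_\nu)=\psi_\nu$. $\square$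

## 11. From finite order to all solutions: proof of Theorem 1

For $k=1$ the theorem is trivial. Let $k\ge2$. By Proposition 11, $G$ is finitely generated, so $G$ is isomorphic to a finite direct sum of copies of $\mathbb Z$ and of finite cyclic groups. If $g\in G$ is nonzero, some homomorphism $G\to\mathbb T$ of finite order does not kill $g$. Indeed some coordinate of $g$ is nonzero; if it is $x\in\mathbb Z/m$, use $x\mapsto\frac xm$; if it is $x\in\mathbb Z$, use $y\mapsto\frac y{|x|+1}$, which is not an integer at $y=x$.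

Let $p>k$ and $\alpha\ge1$. By Proposition 12 every homomorphism $G\to\mathbb T$ of finite order kills $\Phi_\nu(p^\alpha)$. Hence
$$\Phi_\nu(p^\alpha)=0\ \text{ in }G\qquad(p>k,\ \alpha\ge1,\ 0\le\nu<k). \tag{7}$$
Now apply Proposition 10 to the $\Phi_\nu$ themselves, with $A=G$, $M=1$, $\xi_j=0$; the set $E$ contains only primes $\le k$ and is finite. For $p\le k$, $\Phi_\nu(p^\alpha)$ is independent of $\alpha$ as long as $p^\alpha\ge k$, and there are $\gamma_p\in G$ with
$$\sum_{j<k}\Phi_j(p^{v_p(n+j)})=\gamma_p\quad(n\in\mathbb N,\ p\le k),\qquad\sum_{p\le k}\gamma_p=0. \tag{8}$$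
Every solution in any abelian group $A$ has the form $F_\nu=\kappa\circ\Phi_\nu$ with $\kappa\in\operatorname{Hom}(G,A)$, so it inherits all these statements. For $A=\mathbb T$ this is Theorem 1: the values at $p>k$ vanish, those at $p\le k$, $\alpha\ge s_p$ equal $F_\nu(p^{s_p})$, and the rest are the listed finitely many values. $\blacksquare$

## 12. Counting parameters prime by prime: proof of Theorem 2

Let $k\ge2$ and let $A$ be any abelian group; Theorem 2 needs $A=\mathbb T$ and general $A$, and the argument is the same.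

**Step 1: the criterion.** If $(F_\nu)$ is an $A$-valued solution, (7) and (8) give $F_\nu(p^\alpha)=0$ for $p>k$ and elements $c_p=\kappa(\gamma_p)$ with $\sum_jF_j(p^{v_p(n+j)})=c_p$ for all $n$ and $\sum_{p\le k}c_p=0$. Conversely, if these hold, summing over $p\le k$ gives $\sum_jF_j(n+j)=\sum_{p\le k}c_p=0$.

**Step 2: linearize the condition at one prime.** Fix $p\le k$, $s=s_p$. In every solution $F_j(p^i)=F_j(p^s)$ for $i\ge s$, by Section 11. Put $b_{j,i}=F_j(p^i)-F_j(p^{i-1})$, $1\le i\le s$. Then $F_j(p^{v_p(n+j)})=\sum_{i\le s,\,p^i\mid n+j}b_{j,i}$, and with $r=-n$ the condition at $p$ reads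
$$\sum_{i=1}^sB_i(r)=c_p\quad\forall r\in\mathbb Z,\qquad B_i(r)=\sum_{0\le j<k,\ j\equiv r\,(p^i)}b_{j,i}. \tag{9}$$
It is periodic mod $p^s$ in $n$, so $n\in\mathbb N$ and $n\in\mathbb Z$ are equivalent. Conversely, any $(b_{j,i})$, $c_p$ satisfying (9) define values $F_j(p^\alpha)=\sum_{i\le\min(\alpha,s)}b_{j,i}$ for which $\sum_jF_j(p^{v_p(n+j)})=c_p$. Let $\mathcal S_p$ be the group of solutions $((b_{j,i}),c_p)$ of (9).

**Step 3: solve (9).** If $p=k$, then $s=1$, $B_1(r)=b_{r,1}$ for $0\le r<k$, and (9) says $b_{j,1}=c_p$ for all $j$. So $\mathcal S_p\cong A$ with coordinate $c_p$; here $m_p=\min(1,0)=0$ and $(s-1)k+1-m_p=1$.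

If $p<k$, then $s\ge2$. For $i<s$ we have $p^i<k$, and $(b_{j,i})_{j<k}\mapsto\bigl(B_i,(b_{j,i})_{p^i\le j<k}\bigr)$ is an isomorphism $A^k\cong A^{p^i}\times A^{k-p^i}$: for $j<p^i$ the entry $b_{j,i}$ is $B_i(j)$ minus the entries $b_{j',i}$ with $j'\ge p^i$, $j'\equiv j\ (p^i)$. For $i=s$, as $k\le p^s$: $B_s(r)=b_{r,s}$ for $0\le r<k$ and $B_s(r)=0$ for $k\le r<p^s$. Put $h=c_p-\sum_{i<s}B_i$, a function on $\mathbb Z/p^{s-1}$. Condition (9) means $B_s(r)=h(r\bmod p^{s-1})$, so $h$ must vanish on the residues mod $p^{s-1}$ of the $p^s-k$ consecutive integers in $[k,p^s)$, i.e. on $m_p=\min(p^{s-1},p^s-k)$ classes. Conversely choose freely: $c_p$; $B_1,\dots,B_{s-2}$; such an $h$; and $b_{j,i}$ for $p^i\le j<k$, $1\le i\le s-1$. Then $B_{s-1}=c_p-h-\sum_{i\le s-2}B_i$ and $b_{j,s}=h(j)$ are determined, and (9) holds. So $\mathcal S_p$ is a power of $A$, with $c_p$ as one of the coordinates, and exponent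
$$1+\sum_{i\le s-2}p^i+(p^{s-1}-m_p)+\sum_{i\le s-1}(k-p^i)=(s-1)k+1-m_p .$$

**Step 4: assemble.** By Steps 1 and 2 the group of $A$-valued solutions is $\{\sum_{p\le k}c_p=0\}\subset\prod_{p\le k}\mathcal S_p$ (each $c_p$ is determined by the $b_{j,i}$). Since the $c_p$ are coordinates and there is at least one prime $p\le k$, one coordinate $c_p$ is expressed by the others, and the group is $\cong A^{r_k}$. For $A=\mathbb T$ this is $\mathcal L_0\cong\mathbb T^{r_k}$.

**Step 5: completely additive solutions.** Let the $F_\nu$ be completely additive, i.e. $F_\nu(mn)=F_\nu(m)+F_\nu(n)$ for all $m,n$, with values in $A$, and satisfy (2). For $p>k$, $F_\nu(p)=0$. For $p\le k$ take $\alpha\ge1$ with $p^\alpha\ge k$. Then $F_\nu(p^\alpha)=F_\nu(p^{\alpha+1})$ says $\alpha F_\nu(p)=(\alpha+1)F_\nu(p)$, so $F_\nu(p)=0$. Hence all $F_\nu=0$.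

**Step 6: products of the vectors $(n,\dots,n+k-1)$.** Let $A=(\mathbb Q_{>0})^k/\langle(n,n+1,\dots,n+k-1):n\in\mathbb N\rangle$, and let $F_\nu(m)$ be the class of the vector with $m$ in position $\nu$ and $1$ elsewhere. Each $F_\nu$ is completely additive (with $A$ written additively), and $\sum_\nu F_\nu(n+\nu)$ is the class of $(n,n+1,\dots,n+k-1)$, which is $0$. By Step 5 all $F_\nu=0$. Their values generate $A$, so $A=0$: every vector in $(\mathbb Q_{>0})^k$ is a finite product of vectors $(n,n+1,\dots,n+k-1)^{\pm1}$. $\blacksquare$
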